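\title{There is no almost congruence distributive variety}

\begin{abstract}
A variety of algebras is almost congruence distributive if it is residually finite and all of its finitely generated subvarieties are congruence distributive, while the variety itself is not. We prove that no such variety exists. More generally, a variety is congruence distributive as soon as any two of its subdirectly irreducible members generate a congruence distributive variety, and in an idempotent variety it is enough to test one subdirectly irreducible member at a time. The proof splits J\'onsson's condition into identities that are required in the whole variety and identities that are required only on test algebras, and it shows that two subdirectly irreducible test algebras detect the failure of distributivity.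
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{variety} is a class of algebras of one fixed language that is defined by identities. It is \emph{congruence distributive} (CD) if the congruence lattice of each of its members is distributive. How much of a variety must one examine to know that it is CD? The finite members are the first candidates. They say nothing if all of them are trivial, so one assumes that there are enough of them: a variety is \emph{residually finite} if all of its subdirectly irreducible (SI) members are finite, or equivalently if any two distinct elements of a member are separated by a homomorphism onto a finite member. A variety is \emph{finitely generated} if it is generated by one finite algebra.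

A variety $\mathcal V$ is \emph{almost congruence distributive} (ACD) if it is residually finite, every finitely generated subvariety of $\mathcal V$ is CD, and $\mathcal V$ itself is not CD. The problem, stated as open in \cite{shape}, is to decide whether an ACD variety exists. As background to it we mention the theorem of Kaarli and McKenzie that every affine complete variety, that is, every variety in which each congruence preserving function on each member is a polynomial, is CD; this theorem is not used below. The answer to the problem is negative.

\begin{theorem}\label{thm:A}
Let $\mathcal V$ be a residually finite variety all of whose finitely generated subvarieties are CD. Then $\mathcal V$ is CD. Hence there is no ACD variety.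
\end{theorem}

The method gives two stronger statements, which do not assume residual finiteness. We write $\operatorname{Var}(P_1,\dots,P_n)$ for the variety generated by $P_1,\dots,P_n$.

\begin{theorem}\label{thm:B}
A variety $\mathcal V$ is CD if and only if $\operatorname{Var}(T_1,T_2)$ is CD for all SI algebras $T_1,T_2\in\mathcal V$.
\end{theorem}

A variety is \emph{idempotent} if every basic operation $f$ satisfies $f(x,\dots,x)\approx x$.

\begin{theorem}\label{thm:C}
An idempotent variety $\mathcal V$ is CD if and only if $\operatorname{Var}(T)$ is CD for every SI algebra $T\in\mathcal V$.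
\end{theorem}

Theorem~\ref{thm:A} is the case of Theorem~\ref{thm:B} in which all SI members are finite. We do not decide whether ``two'' can be replaced by ``one'' in Theorem~\ref{thm:B} when the variety is not idempotent.

Section~\ref{sec:background} recalls the tools, and Section~\ref{sec:cases} shows on simple cases where the difficulty lies. Section~\ref{sec:chains} splits J\'onsson's condition into two parts. The heart of the paper is Section~\ref{sec:test}, which finds two SI algebras that witness the failure of distributivity and proves Theorem~\ref{thm:C}. Section~\ref{sec:general} removes idempotence and proves Theorems~\ref{thm:A} and~\ref{thm:B}.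

\section{Background}\label{sec:background}

Algebras are nonempty. Throughout, $\mathcal V$ is a nontrivial variety (the trivial variety is CD), and ``term'' means a term in the language of $\mathcal V$; subvarieties have the same terms. A subvariety of a CD variety is CD, so only the ``if'' parts of Theorems~\ref{thm:B} and~\ref{thm:C} need proof. We have $\operatorname{Var}(P_1,\dots,P_n)=\operatorname{Var}(P_1\times\dots\times P_n)$, because each $P_i$ is an image of the product under a projection; thus finitely many finite algebras generate a finitely generated variety.

\emph{Congruences.} In the congruence lattice $\operatorname{Con}A$ the meet is intersection, and $(a,c)\in\beta\vee\gamma$ if and only if there are $a=b_0,b_1,\dots,b_k=c$ with consecutive elements related by $\beta$ or by $\gamma$. Distributivity means that $\alpha\wedge(\beta\vee\gamma)\le(\alpha\wedge\beta)\vee(\alpha\wedge\gamma)$ for all $\alpha,\beta,\gamma$, the reverse inequality being true in every lattice. A \emph{unary polynomial} of $A$ is a map $u\mapsto t(u,c_1,\dots,c_n)$ with $t$ a term and $c_i\in A$. Mal'cev's description of the congruence $\operatorname{Cg}^A(E)$ generated by a set $E$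 of pairs is this: for $a\ne c$, we have $(a,c)\in\operatorname{Cg}^A(E)$ if and only if there are $a=e_0,e_1,\dots,e_l=c$ with $\{e_{j-1},e_j\}=\{f_j(u_j),f_j(v_j)\}$ for some unary polynomials $f_j$ and pairs $(u_j,v_j)\in E$.

\emph{Subdirectly irreducible algebras.} An algebra is SI if it has more than one element and has a least congruence among those different from equality. All SI algebras in this paper come from the following fact.

\begin{lemma}\label{lem:zorn}
Let $\theta\in\operatorname{Con}A$ and $(a,c)\notin\theta$. There is a congruence $\varphi\ge\theta$ that is maximal with respect to $(a,c)\notin\varphi$, and $A/\varphi$ is SI for every such $\varphi$.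
\end{lemma}

\begin{proof}
The union of a linearly ordered family of congruences that omit $(a,c)$ is a congruence that omits $(a,c)$, so Zorn's lemma gives $\varphi$. The congruences of $A/\varphi$ other than equality correspond to the congruences of $A$ properly above $\varphi$, and these contain $(a,c)$. So the congruence generated by $(a/\varphi,c/\varphi)$ is the least of them.
\end{proof}

\emph{Free algebras.} The free algebra $F_{\mathcal V}(X)\in\mathcal V$ is generated by $X$, and two terms $s,t$ in the variables $X$ name the same element of it if and only if $\mathcal V\models s\approx t$. We use the same notation for a term and for the element that it names.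

\begin{theorem}[J\'onsson]\label{thm:jonsson}
A variety $\mathcal W$ is CD if and only if there are ternary terms $d_0=x,\ d_1,\dots,\ d_m=z$ in the variables $x,y,z$ such that $\mathcal W$ satisfies
\[
\begin{aligned}
d_i(x,y,x)&\approx x &&\text{for all } i,\\
d_i(x,x,z)&\approx d_{i+1}(x,x,z) &&\text{for } i<m \text{ even},\\
d_i(x,z,z)&\approx d_{i+1}(x,z,z) &&\text{for } i<m \text{ odd}.
\end{aligned}
\]
\end{theorem}

Such terms are \emph{J\'onsson terms} for $\mathcal W$. For example, if $d$ is a majority term, $d(x,x,z)\approx d(x,z,x)\approx d(z,x,x)\approx x$, then $x,d,z$ are J\'onsson terms.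

\section{Simple cases}\label{sec:cases}

\emph{Locally finite varieties are not ACD.} Each J\'onsson identity has only two variables. Suppose that $F=F_{\mathcal V}(x,z)$ is finite and that every finitely generated subvariety of $\mathcal V$ is CD. Then $\operatorname{Var}(F)$ has J\'onsson terms; their identities hold in $F$, hence in $\mathcal V$, and $\mathcal V$ is CD.

If $\mathcal V$ is only residually finite, then $F$ may be infinite. Its finite quotients separate its elements and each of them generates a CD variety, but the J\'onsson terms, and their number, depend on the quotient, and nothing allows a passage to the limit. The next example shows that such a passage can fail. It uses a remark that contains the basic mechanism of the paper.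

\begin{remark}\label{rem:unary}
Let $\mathcal W$ be a nontrivial variety in which every term is equivalent to a term in one variable. Then $\mathcal W$ is not CD. Indeed, let $d_0,\dots,d_m$ be J\'onsson terms. If $d_i(x,y,z)\approx t(y)$, then $t(y)\approx x$, which fails in an algebra with two elements or more. So each $d_i$ is independent of $y$ and $d_i(x,x,z)\approx d_i(x,z,z)$. With the remaining identities this makes all the terms $d_i(x,x,z)$, $d_i(x,z,z)$ equal, and $x\approx z$.
\end{remark}

\begin{example}\label{ex:limit}
Take ternary operation symbols $m_1,m_2,\dots$. Let $A_n$ be the algebra on $\{0,1\}$ in which $m_k$ is the majority operation for $k\ge n$ and the first projection for $k<n$. Then $m_n$ is a majority term for $\operatorname{Var}(A_1,\dots,A_n)$, so finitely many of the $A_n$ always generate a CD variety. Let $\mathcal V$ be generated by all $A_n$, and let $B$ be the algebra on $\{0,1\}$ in which every $m_k$ is the first projection. An identity of $\mathcal V$ mentions only symbols $m_k$ with $k<N$ for some $N$, and these act in the same way on $A_N$ and on $B$; so $B\in\mathcal V$. By Remark~\ref{rem:unary}, $\operatorname{Var}(B)$ is not CD,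 and neither is $\mathcal V$.
\end{example}

This variety is not ACD, since the limit $B$ is a finite member that already destroys distributivity. One might hope to repair the example by letting the algebras $A_n$ grow, so that no finite limit appears, and this suggests that ACD varieties exist. Theorem~\ref{thm:A} says that in a residually finite variety a finite obstruction always appears. Without residual finiteness it need not.

\begin{example}\label{ex:unary}
Let $\mathcal V$ have unary operations $f,g,h,k$ and identities $gf(x)\approx x$, $hf(x)\approx hf(y)$, $hk(x)\approx x$. It has the member $\{0,1,2,\dots\}$ with $f(n)=2n$, $k(n)=2n+1$, $g(n)=\lfloor n/2\rfloor$, $h(2n)=0$, $h(2n+1)=n$, so it is nontrivial and, by Remark~\ref{rem:unary}, not CD. In a finite member $f$ is injective, hence surjective; so $h$ is constant, and $h$ is surjective because $hk$ is the identity. Thus finite members have one element, and every finitely generated subvariety is trivial and CD.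
\end{example}

\section{Chains}\label{sec:chains}

J\'onsson's identities are of two kinds: those that link consecutive terms, and the identities $d(x,y,x)\approx x$. We ask for the first kind in a whole variety and for the second kind only on chosen algebras. It is also convenient to drop the parity pattern.

\begin{definition}\label{def:chain}
A ternary term $d$ is \emph{good on} an algebra $P$ if $P\models d(x,y,x)\approx x$. A \emph{chain for} a subvariety $\mathcal W$ of $\mathcal V$ is a sequence of ternary terms $D_1,\dots,D_l$, $l\ge1$, with variables $s_j,s_j'$ such that $\{s_j,s_j'\}=\{x,z\}$ and $\mathcal W$ satisfies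
\begin{equation}\label{eq:links}
\begin{aligned}
x&\approx D_1(x,s_1,z),\\
D_j(x,s_j',z)&\approx D_{j+1}(x,s_{j+1},z)\qquad(1\le j<l),\\
D_l(x,s_l',z)&\approx z.
\end{aligned}
\end{equation}
A chain is \emph{good on} $P$ if all of its terms are.
\end{definition}

A chain is a walk from $x$ to $z$ in $F_{\mathcal W}(x,z)$ whose $j$th step joins $D_j(x,x,z)$ and $D_j(x,z,z)$ in one of the two directions. Chains always exist: the single term $D_1=y$ with $s_1=x$, $s_1'=z$ is one, but it is good only on one-element algebras. Two consequences of \eqref{eq:links} are used constantly.

\begin{lemma}\label{lem:basic}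
Let $D_1,\dots,D_l$ be a chain for $\mathcal W$.
\begin{enumerate}
\item[(a)] $\mathcal W\models D_j(x,x,x)\approx x$ for all $j$.
\item[(b)] If $A\in\mathcal W$, $\theta\in\operatorname{Con}A$, $a,c\in A$, and $D_j(a,a,c)\mathrel{\theta}D_j(a,c,c)$ for all $j$, then $a\mathrel{\theta}c$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Substituting $x$ for $z$ in \eqref{eq:links} gives $x\approx D_1(x,x,x)\approx D_2(x,x,x)\approx\cdots\approx D_l(x,x,x)$.

(b) Evaluate \eqref{eq:links} at $x=a$, $z=c$. The result is a walk from $a$ to $c$ whose $j$th step joins $D_j(a,a,c)$ and $D_j(a,c,c)$, so each step stays in a $\theta$-class.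
\end{proof}

\begin{proposition}\label{prop:criterion}
A subvariety $\mathcal W$ of $\mathcal V$ is CD if and only if some chain for $\mathcal W$ is good on every member of $\mathcal W$.
\end{proposition}

\begin{proof}
If $\mathcal W$ is CD, its J\'onsson terms $d_0,\dots,d_m$ form such a chain, with $(s_i,s_i')=(z,x)$ for $i$ even and $(s_i,s_i')=(x,z)$ for $i$ odd. Conversely, let $D_1,\dots,D_l$ be such a chain, let $A\in\mathcal W$, and let $(a,c)\in\alpha\wedge(\beta\vee\gamma)$ in $\operatorname{Con}A$. Take $a=b_0,\dots,b_k=c$ with consecutive elements related by $\beta$ or by $\gamma$. Fix $j$. Consecutive elements of the sequence $D_j(a,b_0,c),\dots,D_j(a,b_k,c)$ are related by $\beta$ or by $\gamma$. They all lie in the $\alpha$-class of $a$, since $D_j(a,b_r,c)\mathrel{\alpha}D_j(a,b_r,a)=a$. So consecutive elements are related by $\alpha\wedge\beta$ or by $\alpha\wedge\gamma$, and the end points $D_j(a,a,c)$, $D_j(a,c,c)$ are related by $(\alpha\wedge\beta)\vee(\alpha\wedge\gamma)$. By Lemma~\ref{lem:basic}(b), so are $a$ and $c$.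
\end{proof}

The advantage of chains over J\'onsson terms is that the existence of a chain for $\mathcal V$ can be read from one congruence of the free algebra. From now on $F=F_{\mathcal V}(x,z)$, and for a set $M$ of ternary terms we put
\[
\theta_M=\operatorname{Cg}^F\{(d(x,x,z),d(x,z,z)) : d\in M\}.
\]

\begin{lemma}\label{lem:malcev}
If $(x,z)\in\theta_M$, then there is a chain for $\mathcal V$ that is good on every $P\in\mathcal V$ on which all $d\in M$ are good.
\end{lemma}

\begin{proof}
Since $\mathcal V$ is nontrivial, $x\neq z$ in $F$. Mal'cev's description gives $x=e_0,\dots,e_l=z$ in $F$, $l\ge 1$, terms $d_j\in M$ and unary polynomials $f_j$ with $\{e_{j-1},e_j\}=\{f_j(d_j(x,x,z)),f_j(d_j(x,z,z))\}$. The parameters of $f_j$ are named by terms in $x,z$, so $f_j(u)=p_j(u,x,z)$ for a ternary term $p_j$. Put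
\[
D_j(x,y,z)=p_j(d_j(x,y,z),x,z).
\]
Then $\{e_{j-1},e_j\}=\{D_j(x,x,z),D_j(x,z,z)\}$, so we can choose $\{s_j,s_j'\}=\{x,z\}$ with $e_{j-1}=D_j(x,s_j,z)$ and $e_j=D_j(x,s_j',z)$. The equations \eqref{eq:links} hold in $F$, hence in $\mathcal V$. If $d_j$ is good on $P\in\mathcal V$, then $P$ satisfies $d_j(x,y,x)\approx x\approx d_j(x,x,x)$, and therefore
\[
D_j(x,y,x)\approx p_j(x,x,x)\approx D_j(x,x,x)\approx x,
\]
the last step by Lemma~\ref{lem:basic}(a).
\end{proof}

\section{Two test algebras}\label{sec:test}

Suppose that $\mathcal V$ is not CD. Let $\mathcal L$ be the set of ternary terms that are good on every member of $\mathcal V$. Lemma~\ref{lem:malcev} and Proposition~\ref{prop:criterion} give $(x,z)\notin\theta_{\mathcal L}$, so $F$ has an SI quotient $Q$ in which the images $\bar x,\bar z$ are distinct and $L(\bar x,\bar x,\bar z)=L(\bar x,\bar z,\bar z)$ for all $L\in\mathcal L$. This concerns only terms that are good on all of $\mathcal V$. The hypotheses of our theorems supply terms that are good on a few algebras, and such a term may well separate $d(\bar x,\bar x,\bar z)$ from $d(\bar x,\bar z,\bar z)$; in fact $Q$ may generate a CD variety. We need a second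 algebra $Q'$ on which these terms fail to be good. The following example shows how to build it.

\begin{example}\label{ex:idea}
Let $\mathcal V$ be the variety with one ternary operation $m$ and the single identity $m(x,x,x)\approx x$. A term $G\in\mathcal L$ does not contain $y$: in the member consisting of the subsets of $\{x,y\}$ with $m(a,b,c)=a\cup b\cup c$, the equation $G(\{x\},\{y\},\{x\})=\{x\}$ forces this. Hence $\theta_{\mathcal L}$ is equality, $\mathcal V$ is not CD by Proposition~\ref{prop:criterion} and Lemma~\ref{lem:basic}(b), and we may take for $Q$ the set $\{0,1\}$ with the majority operation, $\bar x=0$, $\bar z=1$. This $Q$ generates a CD variety, $m$ is good on it, and $m(0,0,1)\neq m(0,1,1)$.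

Let $R=F_{\mathcal V}(x,y)$ and let $S\le R\times Q\times Q$ be generated by $\hat x=(x;0,0)$, $\hat w=(y;0,1)$, $\hat z=(x;1,1)$. An element of $S$ with first coordinate $x$ is $G(\hat x,\hat w,\hat z)$ with $G(x,y,x)=x$ in $R$. Then $G$ does not contain $y$, so the last two coordinates $G(0,0,1)$ and $G(0,1,1)$ agree. Thus only $\hat x$ and $\hat z$ lie over $x$. Over $r=m(x,y,x)$ there is more:
\[
m(\hat x,\hat w,\hat x)=(r;0,0),\qquad m(\hat x,\hat w,\hat z)=(r;0,1),\qquad m(\hat z,\hat w,\hat z)=(r;1,1).
\]
Let $\delta$ be the join of the two congruences ``same first and second coordinates'' and ``same first and third coordinates''. It identifies these three elements. It does not identify $\hat x$ and $\hat z$, which are alone over $x$ and differ in both other coordinates. So in $S/\delta$ we have $\hat x\ne\hat z$ but $m(\hat x,\hat w,\hat x)=m(\hat z,\hat w,\hat z)$, and $m$ is not good on any quotient $Q'$ of $S/\delta$ that separates $\hat x$ from $\hat z$.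
\end{example}

The same construction works in general and treats all terms at once.

\begin{lemma}\label{lem:key}
Suppose that $\mathcal V$ is not CD. Then there are SI algebras $Q,Q'\in\mathcal V$ and distinct elements $p,q\in Q'$ with the following properties.
\begin{enumerate}
\item[(a)] Every ternary term $d$ that is good on $Q$ and on $Q'$ and satisfies $\mathcal V\models d(x,x,x)\approx x$ has $d(p,p,q)=d(p,q,q)$ in $Q'$.
\item[(b)] No chain for $\mathcal V$ is good on both $Q$ and $Q'$.
\item[(c)] If $\mathcal V$ is idempotent, then $Q$ is isomorphic to a subalgebra of $Q'$.
\end{enumerate}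
\end{lemma}

\begin{proof}
\emph{The algebra $Q$.} As noted above, $(x,z)\notin\theta_{\mathcal L}$. By Lemma~\ref{lem:zorn} take $\varphi\ge\theta_{\mathcal L}$ in $\operatorname{Con}F$ maximal with $(x,z)\notin\varphi$. Then $Q=F/\varphi$ is SI, the images $\bar x,\bar z$ of $x,z$ are distinct, and
\begin{equation}\label{eq:collapse}
L(\bar x,\bar x,\bar z)=L(\bar x,\bar z,\bar z)\qquad\text{for all }L\in\mathcal L.
\end{equation}

\emph{The algebra $S$.} Let $R=F_{\mathcal V}(x,y)$ and let $S\le R\times Q\times Q$ be generated by
\[
\hat x=(x;\bar x,\bar x),\qquad \hat w=(y;\bar x,\bar z),\qquad \hat z=(x;\bar z,\bar z).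
\]
The elements of $S$ are
\begin{equation}\label{eq:element}
G(\hat x,\hat w,\hat z)=\bigl(G(x,y,x);\,G(\bar x,\bar x,\bar z),\,G(\bar x,\bar z,\bar z)\bigr),\qquad G\text{ a ternary term}.
\end{equation}
So $S$ records the three expressions that occur in J\'onsson's condition. The first is recorded in a free algebra, so that the value $x$ certifies goodness on all of $\mathcal V$. The other two are recorded only in $Q$, so that goodness on $Q$ will suffice to compute with them.

\emph{Claim 1: if $(x;a,b)\in S$, then $a=b$.} Write the element as in \eqref{eq:element}. Then $G(x,y,x)=x$ in $R$, so $\mathcal V\models G(x,y,x)\approx x$ and $G\in\mathcal L$. Now \eqref{eq:collapse} gives $a=b$.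

Let $\alpha,\beta,\gamma\in\operatorname{Con}S$ be the kernels of the projections to $R$, to the first copy of $Q$ and to the second copy of $Q$, and let $\delta=(\alpha\wedge\beta)\vee(\alpha\wedge\gamma)$. Note that $\hat x\mathrel{\alpha}\hat z$ and $\hat x\mathrel{\beta}\hat w\mathrel{\gamma}\hat z$; the next claim says that distributivity fails at this pair.

\emph{Claim 2: $(\hat x,\hat z)\notin\delta$.} Consider a sequence that starts at $\hat x$ and whose consecutive elements are related by $\alpha\wedge\beta$ or by $\alpha\wedge\gamma$. All its elements have first coordinate $x$, so by Claim~1 they have the form $(x;a,a)$. Two such elements that agree in one $Q$-coordinate are equal. The sequence is constant and does not reach $\hat z\neq\hat x$.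

\emph{The algebra $Q'$.} By Lemma~\ref{lem:zorn} take $\varphi'\ge\delta$ in $\operatorname{Con}S$ maximal with $(\hat x,\hat z)\notin\varphi'$. Then $Q'=S/\varphi'$ is SI and belongs to $\mathcal V$. Let $p=\hat x/\varphi'$ and $q=\hat z/\varphi'$; these are distinct.

\emph{Proof of} (a). Let $d$ be as in (a). Put $a=d(\bar x,\bar x,\bar z)$, $b=d(\bar x,\bar z,\bar z)$ in $Q$ and $r=d(x,y,x)$ in $R$. Since $d(x,x,x)=x$ in $R$,
\[
\hat a:=d(\hat x,\hat x,\hat z)=(x;a,a),\qquad \hat b:=d(\hat x,\hat z,\hat z)=(x;b,b),
\]
and we must show that $\hat a\mathrel{\varphi'}\hat b$. Over $x$ the congruence $\delta$ relates nothing, but over $r$ there is the element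
\[
h:=d(\hat x,\hat w,\hat z)=(r;a,b),
\]
which can serve as a bridge. We move $\hat a$ and $\hat b$ to the fiber over $r$ by the map $u\mapsto d(u,\hat w,u)$; see Figure~\ref{fig:fibers}. Because $d$ is good on $Q$, the map keeps the $Q$-coordinates:
\[
\begin{aligned}
k&:=d(\hat a,\hat w,\hat a)=\bigl(d(x,y,x);\,d(a,\bar x,a),\,d(a,\bar z,a)\bigr)=(r;a,a),\\
k'&:=d(\hat b,\hat w,\hat b)=\bigl(d(x,y,x);\,d(b,\bar x,b),\,d(b,\bar z,b)\bigr)=(r;b,b).
\end{aligned}
\]
Hence $(k,h)\in\alpha\wedge\beta\le\varphi'$ and $(h,k')\in\alpha\wedge\gamma\le\varphi'$. Because $d$ is good on $Q'=S/\varphi'$, the map fixes every $\varphi'$-class: $\hat a\mathrel{\varphi'}k$ and $\hat b\mathrel{\varphi'}k'$. Altogether $\hat a\mathrel{\varphi'}k\mathrel{\varphi'}h\mathrel{\varphi'}k'\mathrel{\varphi'}\hat b$, that is, $d(p,p,q)=d(p,q,q)$.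

\emph{Proof of} (b). Let $D_1,\dots,D_l$ be a chain for $\mathcal V$ that is good on $Q$ and $Q'$. By Lemma~\ref{lem:basic}(a) each $D_j$ satisfies the hypotheses of (a), so $D_j(p,p,q)=D_j(p,q,q)$. Lemma~\ref{lem:basic}(b), applied to $Q'$ and the equality relation, gives $p=q$, a contradiction.

\emph{Proof of} (c). In a nontrivial idempotent variety there are no constants, and induction on terms gives $t(x,\dots,x)\approx x$ for every term $t$. So for a binary term $g$,
\[
g(\hat x,\hat z)=\bigl(x;\,g(\bar x,\bar z),\,g(\bar x,\bar z)\bigr).
\]
Therefore the homomorphism $F\to S$ with $x\mapsto\hat x$, $z\mapsto\hat z$ has kernel $\varphi$. The composite $F\to S\to Q'$ has a kernel $\varphi_1\ge\varphi$, and $(x,z)\notin\varphi_1$ because $p\ne q$. By maximality $\varphi_1=\varphi$, so $Q=F/\varphi$ embeds in $Q'$.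
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw (0,0) rectangle (2.6,2.6);
\draw[dotted] (0,0) -- (2.6,2.6);
\fill (0.7,0.7) circle (2pt) node[below right] {$\hat a$};
\fill (1.9,1.9) circle (2pt) node[below right] {$\hat b$};
\node at (1.3,-0.4) {over $x$};
\draw[->] (2.9,1.3) -- (5.7,1.3) node[midway,above] {$u\mapsto d(u,\hat w,u)$};
\draw (6,0) rectangle (8.6,2.6);
\draw[dotted] (6,0) -- (8.6,2.6);
\draw[thick] (6.7,0.7) -- (6.7,1.9) -- (7.9,1.9);
\fill (6.7,0.7) circle (2pt) node[below right] {$k$};
\fill (6.7,1.9) circle (2pt) node[above left] {$h$};
\fill (7.9,1.9) circle (2pt) node[below right] {$k'$};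
\node at (7.3,-0.4) {over $r=d(x,y,x)$};
\end{tikzpicture}
\caption{Two fibers of $S\le R\times Q\times Q$ over $R$, drawn as subsets of $Q\times Q$. The fiber over $x$ lies on the diagonal. The map $u\mapsto d(u,\hat w,u)$ sends $\hat a=(x;a,a)$ and $\hat b=(x;b,b)$ to $k=(r;a,a)$ and $k'=(r;b,b)$, which are joined through $h=(r;a,b)$ by two steps that each change one $Q$-coordinate.}
\label{fig:fibers}
\end{figure}

The identity $d(x,x,x)\approx x$ is needed in the free algebra $R$, hence in all of $\mathcal V$: without it the first coordinate of $k$ would be $d(d(x,x,x),y,d(x,x,x))$, and $k$ need not lie in the fiber of $h$. In an idempotent variety the identity costs nothing, and the theorem follows at once.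

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Suppose that $\operatorname{Var}(T)$ is CD for every SI $T\in\mathcal V$ but $\mathcal V$ is not CD, and take $Q,Q',p,q$ from Lemma~\ref{lem:key}. By Proposition~\ref{prop:criterion} there is a chain $D_1,\dots,D_l$ for $\mathcal W=\operatorname{Var}(Q')$ that is good on every member of $\mathcal W$. Both $Q'$ and, by part (c), $Q$ are members. Since $\mathcal V$ is idempotent, $\mathcal V\models D_j(x,x,x)\approx x$. Part (a) gives $D_j(p,p,q)=D_j(p,q,q)$ for all $j$, and Lemma~\ref{lem:basic}(b) in $Q'\in\mathcal W$ gives $p=q$, a contradiction.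
\end{proof}

Idempotence was used twice: to apply part (a) to terms that come from a subvariety, and to place $Q$ inside $Q'$, which reduces two test algebras to one.

\section{The general case}\label{sec:general}

Without idempotence one cannot apply Lemma~\ref{lem:key}(a) to J\'onsson terms for $\operatorname{Var}(Q,Q')$: they are good on $Q$ and $Q'$, but they satisfy $d(x,x,x)\approx x$ only in the subvariety. This is why chains for $\mathcal V$ were introduced. Their links hold in $\mathcal V$, so they are idempotent in $\mathcal V$, and by Lemma~\ref{lem:key}(b) it is enough to find one that is good on $Q$ and $Q'$. Lemma~\ref{lem:malcev} reduces this to a question about a congruence of $F$, and a negative answer to that question is again witnessed by an SI algebra.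

\begin{lemma}\label{lem:exist}
Let $P\in\mathcal V$, and suppose that $\operatorname{Var}(P,T)$ is CD for every SI algebra $T\in\mathcal V$. Then some chain for $\mathcal V$ is good on $P$.
\end{lemma}

\begin{proof}
Let $M$ be the set of all ternary terms that are good on $P$. By Lemma~\ref{lem:malcev} it suffices to show that $(x,z)\in\theta_M$. Suppose not. By Lemma~\ref{lem:zorn} there is $\psi\ge\theta_M$ with $(x,z)\notin\psi$ and $T=F/\psi$ SI. The variety $\mathcal W=\operatorname{Var}(P,T)$ is CD, so by Proposition~\ref{prop:criterion} some chain $D_1,\dots,D_l$ for $\mathcal W$ is good on every member of $\mathcal W$. In particular it is good on $P$, so $D_j\in M$ and $D_j(x,x,z)\mathrel{\psi}D_j(x,z,z)$. With $a=x/\psi$ and $c=z/\psi$ this reads $D_j(a,a,c)=D_j(a,c,c)$ in $T$. Lemma~\ref{lem:basic}(b) in $T\in\mathcal W$ gives $a=c$, contrary to $(x,z)\notin\psi$.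
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Suppose that $\mathcal V$ is not CD and take $Q,Q'$ from Lemma~\ref{lem:key}. They are finite by residual finiteness, and so is $P=Q\times Q'$. Every SI algebra $T\in\mathcal V$ is finite, again by residual finiteness, so $\operatorname{Var}(P,T)$ is a finitely generated subvariety and is CD. By Lemma~\ref{lem:exist} some chain for $\mathcal V$ is good on $P$, hence on its homomorphic images $Q$ and $Q'$. This contradicts Lemma~\ref{lem:key}(b).
\end{proof}

This proof looks at the three SI algebras $Q,Q',T$ together. Under the hypothesis of Theorem~\ref{thm:B} only pairs are available, so Lemma~\ref{lem:exist} yields one chain that is good on $Q$ and another that is good on $Q'$. They can be merged by substituting one into the middle variable of the other.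

\begin{lemma}\label{lem:compose}
Let $P,P'\in\mathcal V$. If some chain for $\mathcal V$ is good on $P$ and some chain for $\mathcal V$ is good on $P'$, then some chain for $\mathcal V$ is good on both.
\end{lemma}

\begin{proof}
Let $D_1,\dots,D_l$, with variables $s_i,s_i'$, be good on $P$, and let $E_1,\dots,E_n$, with variables $t_j,t_j'$, be good on $P'$. Put
\[
C_{j,i}(x,y,z)=E_j(x,D_i(x,y,z),z).
\]
Fix $j$ and apply $u\mapsto E_j(x,u,z)$ to the identities \eqref{eq:links} for the $D_i$. We find that $\mathcal V$ satisfies
\[
\begin{aligned}
E_j(x,x,z)&\approx C_{j,1}(x,s_1,z),\\
C_{j,i}(x,s_i',z)&\approx C_{j,i+1}(x,s_{i+1},z)\qquad(1\le i<l),\\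
C_{j,l}(x,s_l',z)&\approx E_j(x,z,z).
\end{aligned}
\]
If $t_j=x$, let the $j$th block be $C_{j,1},\dots,C_{j,l}$ with the pairs $(s_i,s_i')$. If $t_j=z$, let it be $C_{j,l},\dots,C_{j,1}$ with the pairs $(s_i',s_i)$. In both cases consecutive terms of the block are linked as in \eqref{eq:links}, the block starts at $E_j(x,t_j,z)$, and it ends at $E_j(x,t_j',z)$. By \eqref{eq:links} for the $E_j$, the first block starts at $x$, each block ends where the next one starts, and the last block ends at $z$. So the blocks, concatenated, form a chain for $\mathcal V$.

On $P$ we have $C_{j,i}(x,y,x)=E_j(x,D_i(x,y,x),x)\approx E_j(x,x,x)\approx x$, by goodness of $D_i$ and Lemma~\ref{lem:basic}(a). On $P'$ we have $E_j(x,u,x)\approx x$ for every $u$, in particular for $u=D_i(x,y,x)$. So the chain is good on both algebras.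
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Suppose that any two SI members of $\mathcal V$ generate a CD variety but $\mathcal V$ is not CD, and take $Q,Q'$ from Lemma~\ref{lem:key}. Both are SI, so Lemma~\ref{lem:exist} applies to $P=Q$ and to $P=Q'$ and gives a chain for $\mathcal V$ that is good on $Q$ and one that is good on $Q'$. By Lemma~\ref{lem:compose} some chain for $\mathcal V$ is good on both, contrary to Lemma~\ref{lem:key}(b).
\end{proof}

The hypothesis on pairs enters only in Lemma~\ref{lem:exist}. There the chain of the subvariety must be good on $P$, so that its terms belong to $M$, and its links must hold in $T$, so that it collapses there; the proof therefore needs $P$ and $T$ in one CD variety.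

\begin{thebibliography}{9}
\bibitem{shape} \emph{The Shape of Congruence Lattices},
\texttt{https://math.colorado.edu/\textasciitilde{}kearnes/\allowbreak Teaching/\allowbreak Courses/\allowbreak Memoir/\allowbreak 2007-06-27/\allowbreak cong.pdf}.
\end{thebibliography}
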